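# Missing cycle lengths and generalized nets in $k$-connected claw-free graphs

All graphs are finite and simple. The length $|P|$ of a path or cycle $P$ is its number of edges, $\mathrm{int}\,P$ is the set of interior vertices of a path $P$, and $\sim$ means "is adjacent to". We write $N[v]=N(v)\cup\{v\}$, and $\alpha$ is the independence number.

## The line graph of the Petersen graph

Let $P$ be the Petersen graph with vertices $o_0,\dots,o_4,p_0,\dots,p_4$ (indices modulo $5$) and edges $o_io_{i+1}$, $p_ip_{i+2}$, $o_ip_i$. It is cubic, has $15$ edges, and has girth $5$. Let $G=L(P)$ be its line graph: the vertices of $G$ are the edges of $P$, adjacent when they share an end. Which cycle lengths occur in $G$?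

If $Z$ is a cycle of length $d$ in a graph $H$, the edges of $Z$ in cyclic order form a $d$-cycle in $L(H)$. An edge off $Z$ that meets $Z$ at a vertex $v$ can be inserted between the two $Z$-edges at $v$, and several can be inserted at once, because all edges at $v$ are pairwise adjacent in $L(H)$. So $L(H)$ has cycles of all lengths from $d$ to the number of edges that meet $Z$. In $P$:

* the three edges at a vertex give a cycle of length $3$;
* the $5$-cycle $o_0o_1o_2o_3o_4$ meets $10$ edges, which gives the lengths $5,\dots,10$;
* the $9$-cycle $o_0o_1o_2p_2p_4p_1p_3o_3o_4$ misses only $p_0$, so it meets all $15$ edges, which gives the lengths $9,\dots,15$.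

Length $4$ does not occur. Suppose $e_1e_2e_3e_4$ is a $4$-cycle in $G$, where $e_1,e_2$ share $a$; $e_2,e_3$ share $b$; $e_3,e_4$ share $c$; and $e_4,e_1$ share $d$. If cyclically consecutive ones of $a,b,c,d$ differ, then $e_2=ab$, $e_3=bc$, $e_4=cd$, $e_1=da$, and since the edges are distinct, $abcd$ is a $4$-cycle of $P$, which does not exist. Otherwise, say $a=b$. Then $e_1,e_2,e_3$ are the three edges at $a$, so $e_4$ avoids $a$ and must join the other ends of $e_1$ and $e_3$, which gives a triangle in $P$, again impossible. So $G$ has cycles of every length from $3$ to $15$ except $4$.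

The graph $G$ has no induced $K_{1,3}$: among three neighbors of an edge $e$, two meet $e$ at the same end and are adjacent. It is also $4$-connected. Otherwise some set $R$ of at most three edges of $P$ can be removed so that two components of $P-R$ contain edges. One of these two components has a vertex set $S$ with $2\le|S|\le5$, and all edges leaving $S$ lie in $R$. Their number is $3|S|-2e(S)$, where $e(S)$ counts the edges inside $S$. If $|S|\le4$, then $S$ spans a forest, $e(S)\le|S|-1$, and at least $|S|+2\ge4$ edges leave. If $|S|=5$, then $e(S)\le5$, because a cycle inside $S$ is a spanning $5$-cycle and a chord of it would create a shorter cycle. So at least $5$ edges leave. Both contradict $|R|\le 3$.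

Now look at induced subgraphs of $G$ of the shape "triangle with three tails". If $S$ is a subgraph of $P$ consisting of three paths of lengths $a,b,c\ge1$ that start at a common vertex $r$ and are otherwise disjoint, then $L(S)$ is an induced subgraph of $L(P)$: the three edges at $r$ form a triangle, and tails with $a-1$, $b-1$, $c-1$ edges hang from its corners. Take $r=o_0$:

| tails | the three paths from $o_0$ |
|---|---|
| $5,0,0$ | $o_0o_1p_1p_3o_3o_2p_2$; $\;o_0p_0$; $\;o_0o_4$ |
| $4,1,0$ | $o_0o_1p_1p_3o_3o_2$; $\;o_0p_0p_2$; $\;o_0o_4$ |
| $3,2,0$ | $o_0o_1p_1p_3o_3$; $\;o_0p_0p_2p_4$; $\;o_0o_4$ |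
| $3,1,1$ | $o_0o_1p_1p_3o_3$; $\;o_0p_0p_2$; $\;o_0o_4p_4$ |
| $2,2,1$ | $o_0o_1o_2o_3$; $\;o_0o_4p_4p_1$; $\;o_0p_0p_2$ |

So this $4$-connected claw-free graph misses a cycle length, and it contains every triangle with tails of total length $5$. Is that forced? That is: if a $k$-connected claw-free graph misses a cycle length, must it contain all triangles with tails of total length $k+1$?

## Generalized nets and the theorem

**Definition (generalized net).** For integers $i,j,t\ge0$, $N(i,j,t)$ is the graph obtained from a triangle $a_1a_2a_3$ by attaching at $a_1,a_2,a_3$ three pairwise vertex-disjoint paths with $i,j,t$ edges. The paths share no vertex other than their attachment vertex with the triangle or with each other; a path with $0$ edges attaches nothing. For example, $N(0,0,0)$ is the triangle, and $N(1,1,1)$ is a triangle with a pendant edge at each corner.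

A graph is $\{H_1,H_2\}$-free if it has no induced subgraph isomorphic to $H_1$ or $H_2$; *claw-free* means $K_{1,3}$-free. In a claw-free graph $\alpha(G[N(v)])\le2$ for every vertex $v$. A graph on $n$ vertices is *pancyclic* if it has a cycle of every length $\ell$ with $3\le\ell\le n$. A $k$-connected graph has more than $k$ vertices, stays connected when fewer than $k$ vertices are removed, and so has minimum degree at least $k$.

The following conjecture is taken from "Hamiltonicity and Pancyclicity of 4-connected, Claw- and Net-free Graphs".

**Conjecture.** Every $k$-connected with $k\ge3$, $\{K_{1,3},N(i,j,t)\}$-free graph with $i,j,t\ge0$ and $i+j+t=k+1$ is pancyclic.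

It is known for $k=3$ (Gould, Łuczak, Pfender) and for $k=4$. The answer is that **the conjecture is true for every $k\ge3$**. For $k\ge5$ we prove a stronger statement.

**Theorem A.** Let $k\ge5$ and let $i\ge j\ge t\ge0$ be integers with $i+j\le k+1$ and $t\le\lceil k/2\rceil-1$. Then every $k$-connected $\{K_{1,3},N(i,j,t)\}$-free graph is pancyclic.

**Theorem A contains the conjecture for $k\ge5$.** Order the parameters so that $i\ge j\ge t$ and let $i+j+t=k+1$. Then $i+j\le k+1$ and $t\le\lfloor(k+1)/3\rfloor$. For $k=5,6,7$ the inequality $\lfloor (k+1)/3\rfloor\le\lceil k/2\rceil-1$ reads $2\le2$, $2\le2$, $2\le3$; for $k\ge8$ we have $\frac{k+1}3\le\frac k2-1$.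

**Hamiltonicity.** The length $n$ itself is supplied by two published theorems, which are used nowhere else.

(H1) Kaiser–Vrána, *Hamilton cycles in 5-connected line graphs*, European J. Combin. 33 (2012): every 5-connected claw-free graph with minimum degree at least $6$ is hamiltonian.

(H2) Xiong–Lai–Ma–Wang–Zhang, *Hamilton cycles in 3-connected claw-free and net-free graphs*, Discrete Math. 313 (2013): every 3-connected $\{K_{1,3},N(s_1,s_2,s_3)\}$-free graph with $s_1,s_2,s_3>0$ and $s_1+s_2+s_3\le9$ is hamiltonian.

If $k\ge6$, the graphs in Theorem A are hamiltonian by (H1). Let $k=5$, so $i+j\le6$ and $t\le2$. Let $i',j',t'$ arise from $i,j,t$ by replacing each $0$ by $1$. Then $N(i,j,t)$ is an induced subgraph of $N(i',j',t')$, so an $N(i,j,t)$-free graph is $N(i',j',t')$-free. If $t\ge1$, then $i'+j'+t'\le6+2=8$; if $t=0<j$, the sum is at most $6+1=7$; if $j=t=0$, it is at most $6+1+1=8$. So (H2) applies.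

**The number $s$.** From now on the situation is this. The graph $G$ is hamiltonian with $n$ vertices and misses a length $\ell$, where $3\le\ell<n$. Let $s$ be the least length greater than $\ell$ of a cycle of $G$. Then $G$ has an $s$-cycle but no $(s-1)$-cycle, and $s-1\ge3$. In the Petersen example $s=5$. The strategy is to find nets along an $s$-cycle when $s$ is large, and to determine the structure of $G$ when $s$ is small.

## Path covers of neighborhoods, and insertion into a path

We need a way to lengthen paths in a claw-free graph one vertex at a time. The source of flexibility is $\alpha(G[N(v)])\le2$.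

**Lemma 1.** Let $N$ be a graph with $\alpha(N)\le2$ and let $u\ne w$ be vertices of $N$ such that $u\not\sim w$ or $N$ is connected. Then there are disjoint paths starting at $u$ and at $w$ which together cover $V(N)$.

*Proof.* Choose disjoint paths starting at $u$ and $w$ with the maximum total number of vertices. Let $x$ and $y$ be their other ends, and suppose some vertices are uncovered. An uncovered $z$ is adjacent to neither $x$ nor $y$, since otherwise a path could be extended. As $\{x,y,z\}$ is not independent, $x\sim y$. Concatenating the two paths through the edge $xy$ gives a $u$–$w$ path $R$ on all covered vertices. Cutting $R$ at any of its edges gives another optimal pair, and every vertex of $R$ is the far end of one of the two pieces for some cut. So the same argument shows that no uncovered vertex is adjacent to any vertex of $R$. If $u\not\sim w$, then $\{u,w,z\}$ is independent, a contradiction. If $N$ is connected, it is a contradiction that no edge joins the uncovered vertices to $R$. This proves the lemma.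

**Corollary 2.** Let $G$ be claw-free and let $N(v)$ induce a connected graph, $d(v)\ge2$. Then (a) for all distinct $u,w\in N(v)$ the graph $G[N[v]]$ has a spanning $u$–$w$ path; (b) $G[N[v]]$ has cycles of all lengths $3,\dots,d(v)+1$.

*Proof.* (a) Apply Lemma 1 in $G[N(v)]$ and join the far ends of the two paths through $v$. (b) Choose adjacent $u,w\in N(v)$ and apply Lemma 1. The two paths, joined by the edge $uw$ at their starting points, form a Hamilton path $r_1\dots r_{d(v)}$ of $G[N(v)]$. The cycles $vr_1\dots r_{\ell-1}v$ with $3\le\ell\le d(v)+1$ have the required lengths.

**Lemma 3 (insertion).** Let $G$ be claw-free and $P=p_0p_1\dots p_r$ a path, $r\ge2$, with $p_{i-1}\not\sim p_{i+1}$ for $1\le i\le r-1$. Let $U$ be disjoint from $V(P)$, each $u\in U$ having a neighbor in $\mathrm{int}\,P$. Then there is a $p_0$–$p_r$ path with vertex set $V(P)\cup U$. Hence the same holds for each subset of $U$.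

For instance, if $r=2$, $u\sim p_0,p_1$ and $u'\sim p_1,p_2$, the path is $p_0\,u\,p_1\,u'\,p_2$. Trouble arises only when several vertices compete for the same slot and are not adjacent; the first slot is the delicate one, and Lemma 1 handles it.

*Proof.* If $u\sim p_i$ with $1\le i\le r-1$, then $u\sim p_{i-1}$ or $u\sim p_{i+1}$, since otherwise $p_i$ with $p_{i-1},p_{i+1},u$ is a claw. So every $u\in U$ is adjacent to two consecutive vertices of $P$. Let $i(u)$ be the least $i$ with $u\sim p_i,p_{i+1}$, and $W_i=\{u\in U:i(u)=i\}$ for $0\le i\le r-1$.

Let $2\le i\le r-1$. No $u\in W_i$ is adjacent to $p_{i-1}$, because otherwise $i(u)\le i-1$. Two nonadjacent vertices of $W_i$ would form a claw at $p_i$ together with $p_{i-1}$. So $W_i$ is a clique, all of it adjacent to $p_i$ and $p_{i+1}$, and it can be inserted between $p_i$ and $p_{i+1}$.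

The sets $W_0$ and $W_1$ remain. The graph induced by $\{p_0,p_2\}\cup W_0\cup W_1$ lies in $N(p_1)$, so it has independence number at most $2$, and $p_0\not\sim p_2$. Lemma 1 gives disjoint paths starting at $p_0$ and at $p_2$ that cover it. Joining their far ends through $p_1$ gives a $p_0$–$p_2$ path with vertex set $\{p_0,p_1,p_2\}\cup W_0\cup W_1$. Continue it along $p_2,\dots,p_r$ with the insertions above.

## Chords of a long cycle when length $s-1$ is missing

**Standing assumptions (for this section and the next two):** $G$ is claw-free, $\delta(G)\ge5$, $s\ge7$, and $G$ has no cycle of length $s-1$. A cycle is *short* if its length is at most $s-2$ and *long* if it is at least $s$. Every cycle is short or long.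

To read off induced nets along an $s$-cycle $C$ we want $C$ to be chordless. Suppose it has a chord $e$, splitting $C$ into arcs $D,D'$. If $|D|=2$, then $e\cup D'$ has length $s-1$, a contradiction. Otherwise $e\cup D$ and $e\cup D'$ are both short, and nothing is wrong yet: an $8$-cycle with a long diagonal has cycles of lengths $5,5,8$ only, so it misses $s-1=7$. (The ends of the diagonal are centers of claws and the other vertices have degree $2$. So claw-freeness and the minimum degree must enter.)

The sensible attempt is to grow the short cycle $e\cup D'$ by Lemma 3. If $U$ is the set of vertices off $D'$ with a neighbor in $\mathrm{int}\,D'$, we get all lengths from $1+|D'|$ to $1+|D'|+|U|$. As $s-1$ is skipped, $1+|D'|+|U|\le s-2$, so $|U|\le|D|-3$. Suppose $D$ has no chord inside. Let $X$ be the set of vertices of $\mathrm{int}\,D$ on no chord of $C$, and $Y$ the set of vertices off $C$ with a neighbor in $\mathrm{int}\,D'$. Then the vertices of $\mathrm{int}\,D\setminus X$ lie in $U$, as does $Y$, so $|D|-1-|X|+|Y|\le|D|-3$, that is, $|Y|\le|X|-2$. One such inequality contradicts nothing, because it compares $X$ on one arc with the neighbors of the other arc. Two such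 inequalities, with the roles of the arcs exchanged, do collide, provided each vertex of $X$ sends at least $3$ edges off $C$ (true, as $\delta\ge5$) and each vertex off $C$ receives at most $3$ from the arc. The last condition holds when the arc is induced and "minimal". The two arcs need not be complementary, only disjoint in their interiors, so both can be chosen minimal.

This works as long as the long cycle has length exactly $s$: every shortcut then turns it into a short cycle, which gives a smaller arc of the same kind. But we shall later compare two routes through a set of vertices, one giving a short cycle and the other a long cycle of some length $f>s$. Cutting a chord off such a cycle $F$ may leave a cycle that is *still long*. Then the chord with its arcs is not a configuration of the same kind, and passing to a smaller arc is not possible. Here the attempt stops.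

The remedy has two parts. Allow an arbitrary connecting path instead of a chord, so that the family of configurations is closed under the moves; and among *all* configurations in $G$ choose one whose long cycle is as short as possible. A shortcut then either leaves a short cycle and gives a smaller arc, or leaves a long cycle and contradicts the choice.

## Two short cycles cannot make a long one: the Theta Lemma

**Lemma 4 (Theta Lemma).** Under the standing assumptions there are no three internally disjoint $u$–$v$ paths $Q,A,A'$ (at most one of them a single edge) such that $Q\cup A$ and $Q\cup A'$ are short and $A\cup A'$ is long.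

Call such a triple $(Q;A,A')$ a *bad theta*. In the $8$-cycle with a long diagonal, the diagonal and the two halves form a bad theta for $s=8$, since the lengths are $5,5\le6$ and $8\ge8$.

*Proof.* Suppose bad thetas exist.

**Step 1: the extremal choice.** *We fix a long cycle and record how short the connecting paths are.* Let $f\ge s$ be the minimum of $|A\cup A'|$ over all bad thetas, fix a bad theta $(Q;A,A')$ attaining it, and let $F=A\cup A'$. Let $(J;B,B')$ be any bad theta with $B\cup B'=F$, and $\lambda=|J|$. Then $\lambda+|B'|\le s-2\le f-2=|B|+|B'|-2$, and the same with $B,B'$ exchanged. Hence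
$$\lambda\le|B|-2,\qquad\lambda\le|B'|-2,\tag{1}$$
and in particular $|B|,|B'|\ge3$.

**Step 2: $F$ has no hop.** *This is what Lemma 3 needs.* A hop means $c^-\sim c^+$ for consecutive vertices $c^-,c,c^+$ of $F$. Suppose there is one. The cycle $F_1$ obtained by skipping $c$ has length $f-1\ge s-1$, and $f-1\ne s-1$, so $F_1$ is long.

If $c\in\mathrm{int}\,A$, replace $c^-cc^+$ in $A$ by the edge $c^-c^+$. Since $|A|\ge3$, the new path has length at least $2$, and $c^-c^+$ is not the edge $uv$. The cycle with $Q$ becomes shorter, so it stays short, and we have a bad theta with long cycle $F_1$ of length $f-1<f$, a contradiction. The case $c\in\mathrm{int}\,A'$ is the same.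

If $c=u$ with $c^-\in A'$, $c^+\in A$, let $Q'=c^-uQv$, a path that meets $F_1$ only in its ends $c^-\neq v$. One arc of $F_1$ from $c^-$ to $v$ is $A'[c^-,v]$, of length $|A'|-1\ge2$; with $Q'$ it forms $Q\cup A'$, which is short. The other arc is $c^-c^+$ followed by $A[c^+,v]$, of length $|A|$; with $Q'$ it forms a cycle of length $|Q|+1+|A|\le s-1$, hence a short one, as $s-1$ is missing. So we have a bad theta with long cycle $F_1$, a contradiction. The case $c=v$ is symmetric.

**Step 3: two minimal arcs.** *We choose the arcs on which the double count will take place.* Let $\mathcal B$ be the set of arcs $B$ of $F$ that occur in some bad theta $(J;B,B')$ with $B\cup B'=F$. If $B\in\mathcal B$, then its complementary arc $B'$ is in $\mathcal B$. Let $B_1\in\mathcal B$ be inclusion-minimal, and let $B_2$ be inclusion-minimal among the members of $\mathcal B$ contained in $B_1'$ (there are such members: $B_1'$ is one). Any member of $\mathcal B$ inside $B_2$ is inside $B_1'$, so $B_2$ is inclusion-minimal in $\mathcal B$ too. Fix corresponding paths $J_1,J_2$. In Steps 4 and 5 let $B\in\{B_1,B_2\}$, with corresponding $J$, $B'$, $\lambda=|J|$ and ends $u,v$. Note that $|B|\le s-2-\lambda\le s-3$.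

**Step 4: no chord of $F$ has both ends in $B$, except possibly $uv$.** *This makes $\mathrm{int}\,B$ an induced path.* Let $e=xy\ne uv$ be such a chord and $D=B[x,y]\subsetneq B$. By Step 2, $|D|\ge3$. The cycle $e\cup D$ has length $|D|+1\le|B|\le s-3$, so it is short. Let $D'$ be the complementary arc of $D$; the cycle $e\cup D'$ has length $f-|D|+1<f$. If it is short, then $(e;D,D')$ is a bad theta, so $D\in\mathcal B$, contradicting the minimality of $B$. If it is long, replace $D$ by $e$ in $B$ to get $B^*$. As $D\ne B$, $|B^*|\ge2$. The cycle $J\cup B^*$ is shorter than $J\cup B$, hence short, $J\cup B'$ is short, and $B^*\cup B'=e\cup D'$ is long. So $(J;B^*,B')$ is a bad theta whose long cycle is shorter than $f$, a contradiction.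

**Step 5: every $z\notin V(F)$ has at most $3$ neighbors in $\mathrm{int}\,B$.** *This bounds one side of the double count.* Five neighbors on the induced path would give a claw at $z$ with the first, third and fifth. Suppose there are exactly four, in order $n_1,n_2,n_3,n_4$. Then $n_1\not\sim n_4$, $n_2\not\sim n_4$, $n_1\not\sim n_3$, as these are not consecutive on the induced path. Since $\{n_1,n_2,n_4\}$ and $\{n_1,n_3,n_4\}$ are not independent, $n_1\sim n_2$ and $n_3\sim n_4$. So the four are $c_j,c_{j+1},c_r,c_{r+1}$ with $r\ge j+2$, in the order $u,\dots,c_j,\dots,c_{r+1},\dots,v$ along $B$. Let $D=B[c_j,c_{r+1}]$, so $3\le|D|\le|B|-2$.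

The cycle $D\cup c_jzc_{r+1}$ has length $|D|+2\le|B|\le s-3$: short. Let $F'=D'\cup c_jzc_{r+1}$, of length $f-|D|+2<f$. If $F'$ is short, then $(c_jzc_{r+1};D,D')$ is a bad theta and $D\in\mathcal B$, contradicting the minimality of $B$. So $F'$ is long.

Suppose $z\notin V(J)$. Replace $D$ by $c_jzc_{r+1}$ in $B$. The new path has length $|B|-|D|+2<|B|$, so with $J$ it forms a short cycle; with $B'$ it forms the long cycle $F'$. This is a bad theta with a long cycle shorter than $f$, a contradiction.

Suppose $z\in\mathrm{int}\,J$. Put $\lambda_a=|J[u,z]|$, $\lambda_b=|J[z,v]|$, $p=|B[u,c_j]|\ge1$, $q=|B[c_{r+1},v]|\ge1$; so $\lambda_a+\lambda_b=\lambda$ and $p+q=|B|-|D|$. The path $J[u,z]$ joins the vertices $u,z$ of $F'$ and is internally disjoint from $F'$. With the arc $B[u,c_j]z$ of $F'$ it forms a cycle of length $\lambda_a+p+1<\lambda+|B|\le s-2$, which is short. With the other arc it forms a cycle $O_a$ of length $g_a=\lambda_a+q+1+|B'|$. Both arcs have at least two edges. If $O_a$ were short, we would have a bad theta with long cycle $F'$, and $|F'|<f$, a contradiction. So $O_a$ is long.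

Now consider the three internally disjoint $z$–$v$ paths $J[z,v]$, $zc_{r+1}\cup B[c_{r+1},v]$ and $J[z,u]\cup B'$; only the first can be a single edge. The first two form a cycle of length $\lambda_b+q+1<\lambda+|B|\le s-2$, short. The first and third form $J\cup B'$, short. The last two form $O_a$, long. So this is a bad theta, and $g_a\ge f$ by the choice of $f$. By symmetry (exchange the roles of $u$ and $v$), $g_b=\lambda_b+p+1+|B'|\ge f$. Adding,
$$\lambda+p+q+2+2|B'|\ge2f=2|B|+2|B'| .$$
With $p+q=|B|-|D|$ this gives $\lambda\ge|B|+|D|-2\ge|B|+1$, contradicting (1).

**Step 6: an inequality for each arc.** *We grow the short cycle $J_l\cup B_l'$ and use that $s-1$ is skipped.* For $l=1,2$ let $\lambda_l=|J_l|$, let $X_l$ be the set of vertices of $\mathrm{int}\,B_l$ incident with no chord of $F$, and let $Y_l$ be the set of vertices outside $F$ with a neighbor in $\mathrm{int}\,B_l'$. Let $U$ be the set of vertices outside $V(B_l')\cup V(J_l)$ with a neighbor in $\mathrm{int}\,B_l'$. As $|B_l'|\ge3$ and $F$ has no hop, Lemma 3 applies to the path $B_l'$ and every subset of $U$. Closing up with $J_l$, we get cycles of all lengths from $\lambda_l+|B_l'|\le s-2$ to $\lambda_l+|B_l'|+|U|$.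 As length $s-1$ is missing, $\lambda_l+|B_l'|+|U|\le s-2\le f-2=|B_l|+|B_l'|-2$, so $|U|\le|B_l|-\lambda_l-2$.

Next we bound $|U|$ from below. A vertex of $\mathrm{int}\,B_l\setminus X_l$ lies on a chord of $F$. By Step 4 the other end of the chord is not in $B_l$, so it is in $\mathrm{int}\,B_l'$; and the vertex itself is not on $J_l$ or $B_l'$. Hence it lies in $U$. Also $Y_l\setminus V(J_l)\subseteq U$, and $|Y_l\cap V(J_l)|\le\lambda_l-1$. These two parts of $U$ are disjoint, so $|U|\ge(|B_l|-1-|X_l|)+|Y_l|-(\lambda_l-1)$. Combining both bounds,
$$|Y_l|\le|X_l|-2\qquad(l=1,2).\tag{2}$$

**Step 7: the collision.** *We compare the two arcs crosswise.* Since $B_2\subseteq B_1'$, we have $\mathrm{int}\,B_2\subseteq\mathrm{int}\,B_1'$ and $\mathrm{int}\,B_1\subseteq\mathrm{int}\,B_2'$. So all neighbors off $F$ of $X_2$ lie in $Y_1$, and those of $X_1$ lie in $Y_2$. Each vertex of $X_l$ has at least $5-2=3$ neighbors off $F$, and by Step 5 each vertex off $F$ has at most $3$ neighbors in $\mathrm{int}\,B_l$. Counting edges between $X_2$ and $Y_1$, and between $X_1$ and $Y_2$, gives $|X_2|\le|Y_1|$ and $|X_1|\le|Y_2|$. With (2), $|X_2|\le|X_1|-2$ and $|X_1|\le|X_2|-2$, a contradiction.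 This proves Lemma 4.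

## Isometric $s$-cycles, blobs and their ears

The standing assumptions remain in force. The first consequence is what the failed attempt was after.

**Corollary 5.** If $C$ is a cycle of length $s$, then $C$ is isometric in $G$ (so chordless). Every vertex $y\notin C$ with a neighbor on $C$ is adjacent on $C$ to exactly two or exactly three consecutive vertices.

*Proof.* Isometric means $d_G(x,x')=d_C(x,x')$ for all $x,x'\in C$. Suppose $d_G(x,x')<d_C(x,x')$, and take a shortest $x$–$x'$ path in $G$. Its vertices on $C$ cut it into segments. If every segment with ends $u,v$ had length at least $d_C(u,v)$, the triangle inequality in $C$ would give total length at least $d_C(x,x')$. So some segment $Q$, with ends $u\ne v$ on $C$ and otherwise disjoint from $C$, has $|Q|<d_C(u,v)$. In particular $d_C(u,v)\ge2$, so both arcs of $C$ between $u$ and $v$ have at least two edges. Each arc has length at least $d_C(u,v)>|Q|$, so $Q$ with either arc has length less than the two arcs together, that is, less than $s$; hence both cycles are short, while $C$ is long. This contradicts Lemma 4.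

Now let $y\notin C$ have a neighbor on $C$. Its neighbors on $C$ are pairwise at distance at most $2$ in $G$, hence on $C$. As $s\ge7$, they lie in three consecutive vertices: if two of them are $c_0,c_2$, a third is within distance $2$ of both, and the only such vertex is $c_1$; if no two are at distance $2$, they are at most two consecutive vertices. If $y\sim c_i$, then $y\sim c_{i-1}$ or $y\sim c_{i+1}$, since otherwise there is a claw at $c_i$. So the neighbors are two or three consecutive vertices.

To build the third tail of a net we need to leave $C$ for a long time without touching it again. The next notion measures what can be reached cheaply.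

**Definition (blob, ear).** A *blob* is a set $M\subseteq V(G)$ with $|M|\ge3$, $G[M]$ 2-connected, and all cycles of $G[M]$ short. An *ear* of $M$ is a path $P=x_1\dots x_p$ ($p\ge1$) in $G-M$ together with vertices $u\ne v$ of $M$, $x_1\sim u$, $x_p\sim v$. For a $u$–$v$ path $R$ in $G[M]$, $P\cup R$ denotes the cycle $ux_1\dots x_pv$ closed by $R$, of length $p+1+|R|$.

A triangle is a blob, as $3\le s-2$; a clique with $m\ge3$ vertices is a blob exactly when $m\le s-2$. If $M=\{u,v,w\}$ is a triangle and $P$ is an ear with $p=3$ and ends $u,v$, the cycles $P\cup R$ have lengths $5$ (with $R=uv$) and $6$ (with $R=uwv$). For $s\ge8$ both are short; for $s=7$ the second length is missing, so no such ear exists.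

We use two textbook facts about a 2-connected graph: two vertices lie on a common cycle, and for a vertex $w$ and a set of at least two other vertices there are two paths from $w$ to the set that share only $w$ and end at distinct vertices of it. Also, adding to a 2-connected graph a vertex with at least two neighbors, or a path between two distinct vertices through new vertices, keeps it 2-connected.

**Lemma 6.** Let $M$ be a maximal blob. Then every ear $(P,u,v)$ satisfies $p+1+d_{G[M]}(u,v)\ge s$ and $p\ge s/2$. In particular every vertex outside $M$ has at most one neighbor in $M$.

*Proof.*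

**Step 1: for a fixed ear of any blob, the cycles $P\cup R$ are all short or all long.** *This gives every ear a type.* Let $P\cup R$ be short and let $R'\ne R$ be another $u$–$v$ path in $G[M]$. Let $a$ be the end of the common initial segment of $R$ and $R'$; as $R\ne R'$, $a\ne v$. Let $b$ be the first vertex of $R'$ after $a$ that lies on $R$. The vertices of $R$ before $a$ were already used by $R'$ before $a$, so $b$ comes after $a$ on $R$. The three $a$–$b$ paths $R[a,b]$, $R'[a,b]$, and the rest of $P\cup R$ are internally disjoint. The first two begin with different edges, so not both are single edges, and the third has at least $p+1\ge2$ edges. The first two form a cycle in $G[M]$, which is short; the first and third form $P\cup R$, short. By Lemma 4 the second and third form a short cycle. That is, $P\cup R''$ is short for $R''=R[u,a]\,R'[a,b]\,R[b,v]$, which agrees with $R'$ longer than $R$ does. Iterating, $P\cup R'$ is short.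

Call the ear *short-type* or *long-type* accordingly.

**Step 2: long-type ears satisfy the claimed inequalities.** *This reduces the lemma to excluding short-type ears.* Taking $R$ shortest gives $p+1+d_{G[M]}(u,v)\ge s$. Since $u,v$ lie on a common cycle of $G[M]$, of length at most $s-2$, we have $d_{G[M]}(u,v)\le(s-2)/2$. So $p\ge s-1-(s-2)/2=s/2$.

**Step 3: a maximal blob has no short-type ear.** *We show that absorbing a shortest one would give a larger blob.* Suppose there is a short-type ear, and take one, $(P,u,v)$, with $p$ minimum.

Let $p=1$ and $x=x_1$. All ears $(x,u',v')$ with distinct $u',v'\in N(x)\cap M$ have $1<s/2$ vertices, so they are short-type by Step 2. Hence all cycles of $G[M\cup\{x\}]$ are short, and this graph is 2-connected, contradicting the maximality of $M$.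

Let $p\ge2$. A vertex outside $M$ with two neighbors in $M$ would be an ear with one vertex, which is neither long-type (Step 2) nor short-type (minimality of $p$). So each outside vertex has at most one neighbor in $M$. If $P$ had a chord, shortcutting along it would give an ear with the same $u,v$ and fewer vertices, which is long-type by minimality. But with any $R$ it forms a cycle shorter than $P\cup R$, which is short: a contradiction.

Suppose $x_a\sim w\in M$ with $(a,w)\ne(1,u),(p,v)$. As $x_1$ and $x_p$ have only the neighbors $u$ and $v$ in $M$, respectively, $1<a<p$. By symmetry (reversing $P$) let $w\ne u$. The ear $(x_1\dots x_a,u,w)$ has fewer than $p$ vertices, so it is long-type. There is a $u$–$v$ path $R$ in $G[M]$ through $w$: trivially if $w=v$, and otherwise because there are two paths from $w$ to $u$ and $v$ sharing only $w$. The cycle formed by $ux_1\dots x_aw$ and $R[u,w]$ is shorter than $P\cup R$, hence short, a contradiction.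

So $G[M\cup V(P)]$ consists of $G[M]$ and the path $ux_1\dots x_pv$. It is 2-connected, and its cycles are those of $G[M]$ and the cycles $P\cup R$, all short. This contradicts the maximality of $M$.

By Step 3 all ears of $M$ are long-type, and Step 2 gives the inequalities. A vertex outside $M$ with two neighbors in $M$ would be an ear with $p=1<s/2$, which is impossible.

## Nets hanging from an $s$-cycle

**Theorem B.** Let $G$ be a 3-connected claw-free graph with $\delta(G)\ge5$, and let $s\ge7$ be such that $G$ has a cycle of length $s$ but none of length $s-1$. Then $G$ contains an induced $N(i,j,t)$ for all $i,j,t\ge0$ with $i+j\le s-3$ and $t\le\lceil s/2\rceil-3$.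

Two tails will run along the $s$-cycle in opposite directions. The third tail must leave the cycle, and Lemma 6 says that it can stay away from it for about $s/2$ steps.

*Proof.* The standing assumptions hold. Let $C$ be an $s$-cycle, with vertices $c_l$ indexed cyclically, and let $Y$ be the set of vertices off $C$ with a neighbor on $C$.

**Step 1: a maximal blob that meets $C$ in a path.** *We locate $C$ relative to a blob.* As $C$ is chordless and $\delta(G)\ge5$, $Y\ne\emptyset$. By Corollary 5 some $y\in Y$ forms a triangle with an edge of $C$. The triangle is a blob; let $M$ be a maximal blob containing it. Then $|C\cap M|\ge2$, and $C\not\subseteq M$ as $C$ is long. Each component of $C-M$ is a path whose two neighbors on $C$ are distinct vertices of $M$, so it is an ear and has at least $s/2$ vertices. Two components together with $C\cap M$ would give more than $s$ vertices on $C$. So there is exactly one component, and $C\cap M$ is a path $c_ac_{a+1}\dots c_b$, $b>a$. Write $O=C\setminus M=\{c_{b+1},\dots,c_{b+o}\}$, with $c_{b+o+1}=c_a$ and $o=s-(b-a)-1$.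

**Step 2: a path from $M$ to $O$ avoiding $c_a,c_b$.** *This provides the third tail.* As $G$ is 3-connected, $G-\{c_a,c_b\}$ is connected. Let $W=e\,x_1\dots x_q\,c_{b+\tau}$ ($q\ge0$, $1\le\tau\le o$) be a shortest path in it from $M\setminus\{c_a,c_b\}$ (nonempty since $|M|\ge3$) to $O$. So $x_1,\dots,x_q\notin M\cup C$. Let $h=d_{G[M]}(e,C\cap M)$. If $q=0$, choose $W$ so that moreover $h$ is minimum. Let $w_0w_1\dots w_h$ with $w_0=c_\mu\in C\cap M$ and $w_h=e$ be a shortest path in $G[M]$ from $C\cap M$ to $e$.

**Step 3: $h\ge1$.** *So $e$ is off $C$.* Suppose $e=c_\mu$; then $a<\mu<b$, since $e\neq c_a,c_b$. If $q=0$, then $c_\mu\sim c_{b+\tau}$ is a chord of $C$, a contradiction. If $q\ge1$, then $x_1\in Y$ is adjacent to $c_\mu$ and, by Corollary 5, to $c_{\mu-1}$ or $c_{\mu+1}$. These are two vertices of $M$, contradicting Lemma 6.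

**Step 4: $h+q\ge s/2-1$.** *This is the length of the third tail.* Apply Lemma 6 to the ears $x_1\dots x_qc_{b+\tau}c_{b+\tau-1}\dots c_{b+1}$ (from $e$ to $c_b$, with $q+\tau$ vertices) and $x_1\dots x_qc_{b+\tau}\dots c_{b+o}$ (from $e$ to $c_a$, with $q+o-\tau+1$ vertices). Going through $c_\mu$ we see that $d_{G[M]}(e,c_b)\le h+b-\mu$ and $d_{G[M]}(e,c_a)\le h+\mu-a$. Adding the two inequalities,
$$2s\le(q+\tau+1)+(q+o-\tau+2)+2h+(b-a)=2q+2h+o+3+(s-o-1)=2q+2h+s+2,$$
so
$$h+q\ge\tfrac s2-1.\tag{3}$$

**Step 5: the path $Z=z_1\dots z_N:=w_1\dots w_hx_1\dots x_q$, with $N=h+q$, is induced and lies off $C$.** *It will carry the third tail.* For $l\ge1$ the vertex $w_l$ is at distance $l$ from $C\cap M$ in $G[M]$, so $w_l\notin C$; and $x_l\notin C$. The pieces $w_1\dots w_h$ and $x_1\dots x_q$ are parts of shortest paths, so they are induced. The vertex $x_1$ has at most one neighbor in $M$ (Lemma 6), namely $e=w_h$. For $l\ge2$, $x_l$ has no neighbor in $M\setminus\{c_a,c_b\}$, as $W$ is shortest, and all $w_1,\dots,w_h$ lie in that set.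

**Step 6: $z_2,\dots,z_{N-1}$ have no neighbor on $C$.** *So the tail touches $C$ only at its start.* First consider $w_l$ with $l\ge2$ that is among $z_2,\dots,z_{N-1}$. It has no neighbor in $C\cap M$, being at distance $l\ge2$. If $q\ge1$, no vertex of $M\setminus\{c_a,c_b\}$ has a neighbor in $O$, as $W$ is shortest. If $q=0$, no $w_l$ with $1\le l<h$ has a neighbor in $O$, by the minimality of $h$, and $w_h=z_N$ is not among the vertices considered.

Next consider $x_l$ with $l<q$. It has no neighbor in $O$, as $W$ is shortest. If it had a neighbor in $C\cap M$, it would be in $Y$, so it would have at least two neighbors on $C$, all in $M$, contradicting Lemma 6.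

**Step 7: the net.** *We assemble the three tails.* By (3), $N\ge\lceil s/2\rceil-1\ge3$, and $z_1=w_1\in Y$. If $z_1$ had three consecutive neighbors $c_{l-1},c_l,c_{l+1}$ on $C$, then $z_1$ with $c_{l-1},c_{l+1},z_2$ would form a claw, since $C$ is chordless and $z_2$ has no neighbor on $C$ (as $2\le N-1$). So by Corollary 5, $z_1$ has exactly two neighbors $c_\alpha,c_{\alpha+1}$ on $C$. Let $i+j\le s-3$ and $t\le\lceil s/2\rceil-3\le N-2$. Take the triangle $z_1c_\alpha c_{\alpha+1}$ with tails $c_\alpha c_{\alpha-1}\dots c_{\alpha-i}$, $c_{\alpha+1}\dots c_{\alpha+1+j}$ and $z_1z_2\dots z_{t+1}$. The first two tails use $i+j+2\le s-1$ consecutive vertices of the chordless cycle $C$, so they induce a path. The vertex $z_1$ sees only $c_\alpha,c_{\alpha+1}$ on $C$. The path $Z$ is induced, and $t+1\le N-1$, so $z_2,\dots,z_{t+1}$ have no neighbors on $C$. This is an induced $N(i,j,t)$.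

## Connected neighborhoods force $s\ge k+4$

We start the proof of Theorem A. Let $k\ge5$, let $i\ge j\ge t$ be as in Theorem A, and let $G$ be $k$-connected and claw-free. Suppose $G$ is not pancyclic; we show that $G$ contains an induced $N(i,j,t)$. If $G$ is not hamiltonian, then (H1) and (H2) already give this, so let $G$ be hamiltonian and let $s$ be as defined after (H2). Note that $G$ is not complete and $\delta(G)\ge k\ge5$.

**If $s\ge k+4$, we are done** by Theorem B: $s\ge9$, $i+j\le k+1\le s-3$, and $t\le\lceil k/2\rceil-1=\lceil\frac{k+4}2\rceil-3\le\lceil s/2\rceil-3$.

For small $s$ Theorem B gives nets that are too small (and needs $s\ge7$), so we look at neighborhoods.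

**Lemma 7.** If some $N(v)$ is connected but not complete, then $s\ge k+4$.

*Proof.* **Step 1: $s\ge k+3$.** *Short cycles around $v$ fill all small lengths.* By Corollary 2(b), $G$ has cycles of all lengths $3,\dots,d(v)+1$. As $s-1\ge3$ is missing, $s\ge d(v)+3\ge k+3\ge8$. So the standing assumptions hold. Suppose $s=k+3$; then $d(v)=k$.

**Step 2: $N[v]$ is a maximal blob.** *This lets us use Lemma 6 around $v$.* The graph $G[N[v]]$ is 2-connected, since $N(v)$ is connected and $v$ is adjacent to all of it, and its cycles have length at most $k+1=s-2$. So $N[v]$ is a blob; let $M\supseteq N[v]$ be a maximal blob. Suppose $M\ne N[v]$. From a vertex of $M\setminus N[v]$ there are two paths in $G[M]$ to $N[v]$ sharing only their start and ending at distinct vertices, so we have a path with nonempty interior outside $N[v]$ and distinct ends $u,w\in N[v]$. Here $u,w\ne v$, since $v$ has no neighbor outside $N[v]$. With a spanning $u$–$w$ path of $G[N[v]]$ (Corollary 2(a)), of length $k$, it forms a cycle of length at least $k+2=s-1$ in $G[M]$, contradicting that all cycles of $G[M]$ have length at most $s-2$. So $M=N[v]$.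

**Step 3: the contradiction.** *We use $k$-connectivity to see that every neighbor of $v$ has a neighbor outside.* As $n\ge s=k+3$, $V(G)\setminus M\ne\emptyset$. The set $\Pi\subseteq N(v)$ of vertices of $M$ with a neighbor outside $M$ separates $v$ from $V(G)\setminus M$, so $|\Pi|\ge k=|N(v)|$ and $\Pi=N(v)$. For $w\in N(v)$ let $x\notin M$ with $x\sim w$. By Lemma 6, $w$ is the only neighbor of $x$ in $M$, so $N(w)\cap M$ is a clique: two nonadjacent vertices in it would form a claw at $w$ with $x$. But $N(v)$ is connected and not complete, so it contains an induced path $a'wb'$ with $a'\not\sim b'$, and $a',b'\in N(w)\cap M$. This is a contradiction, so $s\ge k+4$.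

## The remaining graphs are line graphs of large girth

It remains to treat the case that every $N(v)$ is complete or disconnected. In the latter case $N(v)$ is the disjoint union of two cliques with no edges between them, since $\alpha(G[N(v)])\le2$.

**Step 1: $G=L(H)$ with $H$ connected, simple and triangle-free.** *We translate the problem to $H$, as with the Petersen graph.* A maximal clique containing $v$ is $N[v]$, or $v$ together with one of the two cliques of $N(v)$. So every vertex lies in one or two maximal cliques, and every edge lies in exactly one. Let $H$ have as vertices the maximal cliques of $G$ and, for each $v$ in only one maximal clique, an extra vertex. Each $v\in V(G)$ becomes the edge joining its two maximal cliques, or its clique and its extra vertex. Two maximal cliques share at most one vertex, because every edge of $G$ lies in only one maximal clique; so $H$ is simple. Two vertices of $G$ are adjacent exactly when they lie in a common maximal clique, so $G=L(H)$. No vertex of $H$ is isolated, and $H$ is connected because $G$ is.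

The extra vertices have degree $1$, so a triangle in $H$ would consist of maximal cliques $K_1,K_2,K_3$ with distinct vertices $v_3\in K_1\cap K_2$, $v_1\in K_2\cap K_3$, $v_2\in K_1\cap K_3$. Then $v_3$ and $v_2$ lie in different components of $N(v_1)$, yet $v_2\sim v_3$ in $K_1$, a contradiction. Finally, an edge $uv$ of $H$ has degree $d_H(u)+d_H(v)-2$ in $G$, so $d_H(u)+d_H(v)\ge k+2$ for each edge $uv$ of $H$.

**Step 2: if $H$ has a cycle of length at most $s-2$, we are done.** *Insertion as in the Petersen example makes $s$ large.* Let $Z$ be a shortest cycle of $H$, of length $d$, $4\le d\le s-2$. It is chordless, so the number of edges incident with $Z$ is $\sum_{v\in Z}d_H(v)-d$. Summing $d_H(u)+d_H(v)\ge k+2$ over the edges of $Z$ gives $\sum_{v\in Z}d_H(v)\ge\frac{d(k+2)}2$. So at least $\frac{dk}2\ge2k$ edges meet $Z$, and inserting edges off $Z$ at their vertices on $Z$ we get cycles in $G$ of all lengths from $d$ to at least $dk/2\ge2k$. As $s-1\ge d$ is missing, $s-1>2k$, so $s\ge2k+2\ge k+4$, and Theorem B applies as above.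

**Step 3: otherwise $H$ has no cycle of length less than $s$, and $\Delta(H)\le s-2$.** *These are the conditions we work with.* A cycle of length $s-1$ in $H$ would give one in $G$. A vertex of degree at least $s-1$ would give a clique on $s-1\ge3$ vertices in $G$, hence an $(s-1)$-cycle.

**Step 4: remove the leaves.** *We want all degrees to be at least $2$.* Let $H^*$ be $H$ minus its vertices of degree $1$ (leaves). $H$ is not a star, as $G$ is not complete; as $H$ is connected, $H^*$ is nonempty. Let $u\in V(H^*)$. If $u$ has a leaf neighbor, then deleting from $G$ the $d_{H^*}(u)$ edges from $u$ to non-leaves separates a leaf edge at $u$ from the edges not at $u$, and such edges exist because $H$ is not a star; so $d_{H^*}(u)\ge k$. If $u$ has no leaf neighbor, then $d_{H^*}(u)=d_H(u)\ge2$. Hence $H^*$ has minimum degree at least $2$ and contains a cycle. Let $g$ be its girth, which equals the girth of $H$; so $g\ge s$. From here on, degrees and neighborhoods are taken in $H^*$. We have: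

* (h1) the minimum degree is at least $2$;
* (h2) $d(u)+d(v)\ge k+2\ge7$ for each edge $uv$: if neither end has a leaf neighbor in $H$, the degrees are those in $H$; if, say, $u$ has one, then $d(u)\ge k$ and $d(v)\ge2$;
* (h3) $\Delta\le s-2\le g-2$.

**Definition (spider).** A *spider* with legs $a,b,c\ge1$ is a tree consisting of three paths (legs) of lengths $a,b,c$ from a common vertex $r$, otherwise disjoint. The subgraphs in the table of the first section are spiders in $P$; the last row has legs $3,3,2$.

Put $a=i+1$, $b=j+1$, $c=t+1$. So $a\ge b\ge c\ge1$, $a+b\le k+3$, $c\le\lceil k/2\rceil$. If $S\subseteq H^*$ is a spider with legs $a,b,c$ (not necessarily induced), then $L(S)=N(i,j,t)$ is an induced subgraph of $L(H)=G$, because adjacency of two edges depends only on the edges themselves. So Theorem A follows from the next lemma.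

## Growing a spider

**Lemma 8.** $H^*$ contains a spider with legs $a,b,c$.

Growing the legs vertex by vertex would be easy if all degrees were at least $4$: girth limits how many neighbors of the current end already lie in the tree. The obstacle is vertices of degree $2$ or $3$: we may step to a vertex all of whose neighbors are already used. So we look one step ahead.

*Proof.* **Step 1: numerical bounds.** *They say that the spider is small compared with the girth.* By (h2), $\Delta\ge(k+2)/2$, so by (h3) $k\le2g-6$, and $g\ge6$ as $k\ge5$. Since $a+b\le k+3$, $b\le\frac{k+3}2$, $c\le\lceil k/2\rceil$ and $b\ge1$,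
$$a+b\le2g-3,\qquad b\le g-2,\qquad c\le g-3,\qquad a\le2g-4.\tag{4}$$

**Step 2: the growing rule.** *We fix the procedure.* Call a vertex *big* if its degree is at least $4$, otherwise *small*. By (h2) two small vertices are never adjacent; in particular big vertices exist. Let $r$ be big. We grow legs from $r$ in the order $C$ (target length $c$), $B$ (length $b$), $A$ (length $a$). Let $T$ be the current tree, and $w$ the end of the current leg at depth $L<\ell^*$, where $\ell^*$ is the target length ($w=r$, $L=0$ if the leg is just starting). Depth is distance from $r$ in $T$. A neighbor $z\notin V(T)$ of $w$ is *dead* if $N(z)\subseteq V(T)$.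

For example, in the Petersen graph let $T$ be the path $p_4p_2p_0o_0o_1o_2o_3$, with end $w=o_3$. Its neighbor $o_4$ is dead, since $N(o_4)=\{o_3,o_0,p_4\}$, while $p_3$ is not dead, since $p_1\in N(p_3)$ is not in $T$.

*Rule:* if $\ell^*-L=1$, take any neighbor of $w$ outside $T$; if $\ell^*-L\ge2$, take one which is not dead. We show that this is always possible.

**Step 3: few old neighbors.** *We bound the neighbors of $w$ that are already in $T$.* An *old* neighbor of $w$ is a neighbor $y\in V(T)$ with $wy\notin E(T)$. By girth, $d_T(w,y)\ge g-1$. Two old neighbors of $w$ have $T$-distance at least $g-2$: if the $T$-path between them avoids $w$, it closes with the path of length $2$ through $w$ to a cycle; if not, its length is at least $2(g-1)$.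

**Claim.** The root $r$ has no old neighbor when a leg starts; an end $w\ne r$ at depth $L\le\ell^*-1$ has at most $2$ old neighbors.

When a leg starts, all depths are at most $g-2$ by (4), so $r$ has no old neighbor. For $w\ne r$ on leg $C$, $T$ is a path with $L\le c-1<g-1$ edges: no old neighbor. For $w$ on $B$: there is none on $B\cup r$, where the distance from $w$ is at most $b-1\le g-3$; on $C\setminus r$ there is at most one, as depths there differ by at most $c-1\le g-4$.

Let $w$ be on $A$. Old neighbors on $A\cup r$ have depth at most $L-(g-1)$. Two of them would have depths differing by at least $g-2$, so $L\ge2g-3$; but $L\le a-1\le2g-5$. So there is at most one on $A\cup r$. On $B\setminus r$ and on $C\setminus r$ there is at most one each, as depths there differ by at most $g-3$. If there is one on $A\cup r$ at depth $\alpha$ and one on $B\setminus r$ or $C\setminus r$ at depth $\beta$, then $\alpha+\beta\ge g-2$ and $L\ge\alpha+g-1$. Since $a\ge L+1$ and $b\ge c$ gives $b\ge\beta$, we get $a+b\ge L+1+\beta\ge2g-2$, contradicting (4). So there are at most two in total. This proves the Claim.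

**Step 4: the easy cases of the rule.** *We reduce to a big end all of whose outside neighbors are dead.* If $\ell^*-L\ge2$, a dead $z$ is small: in the tree $T+wz$, $z$ is an end at depth $L+1\le\ell^*-1$ all of whose neighbors lie in the tree, so $d(z)\le1+2$ by the Claim.

Let $w$ be small; then $w\neq r$. When $w$ was chosen, the remaining length was at least $2$, so $w$ was not dead, and it has a neighbor outside $T$. This neighbor is big, as small vertices are not adjacent, hence not dead if $\ell^*-L\ge2$. So the rule can be followed.

Let $w$ be big. If $w\ne r$, at most $1+2=3$ neighbors of $w$ are in $T$; if $w=r$, at most $2$, by the Claim. So there is a neighbor outside $T$. This settles $\ell^*-L=1$.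

**Step 5: what a blocked end looks like.** *We extract many far-apart vertices of $T$ from a failure.* Let $w$ be big, $\ell^*-L\ge2$, and suppose all neighbors of $w$ outside $T$ are dead. There is at least one, and it has degree at most $3$. So by (h2) $d(w)\ge k-1$, and by (h3)
$$g\ge k+1,\quad\text{so}\quad a+b\le g+2,\qquad b\le\tfrac{g+2}2,\qquad c\le\lceil\tfrac{g-1}2\rceil=\lfloor g/2\rfloor.\tag{5}$$
Let $v_1,\dots,v_m$ be the neighbors of $w$ not joined to $w$ by an edge of $T$; each is old or dead. Then $m\ge k-2\ge3$ if $w\ne r$, and $m\ge k-3\ge2$ if $w=r$. Let $\pi(v)=v$ if $v$ is old, and let $\pi(v)$ be a vertex of $N(v)\setminus\{w\}\subseteq V(T)$ (nonempty by (h1)) if $v$ is dead. We call the $\pi(v)$ *points*.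

By girth $d_T(w,\pi(v))\ge g-2$: for old $v$ this is clear, and for dead $v\notin V(T)$ the path $w\,v\,\pi(v)$ closes with the $T$-path to a cycle. For $v\ne v'$ we have $\pi(v)\ne\pi(v')$: if both are old this is clear, and otherwise a coincidence would give a triangle (one old, one dead) or a $4$-cycle (both dead). Moreover $d_T(\pi(v),\pi(v'))\ge g-4$. Indeed, the path from $\pi(v)$ to $\pi(v')$ via $v,w,v'$ has length at most $4$, and since dead vertices are outside $T$, it closes with the $T$-path to a cycle if the latter avoids $w$. If the $T$-path contains $w$, it has length at least $2(g-2)$. So there are $m$ distinct points, pairwise at $T$-distance at least $g-4$.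

**Step 6: $w=r$ or $w$ on $C$ or $B$.** *These positions leave no room for $m$ points.* Let $w=r$. Points have depth at least $g-2\ge k-1$. But $c\le\lceil k/2\rceil<k-1$, and $b\le\frac{k+3}2\le k-1$ with equality only for $k=5$. So at most one vertex of $T$, the end of $B$, can be a point, contradicting $m\ge2$.

Let $w\ne r$ be on $C$. All distances from $w$ in $T$ are at most $L\le c-2<g-2$, so there are no points, a contradiction.

Let $w\ne r$ be on $B$. As $L\le b-2<g-2$, no points are on $B\cup r$, so all are on $C\setminus r$. Three points there need $2(g-4)\le c-1$, but $2(g-4)\ge2(k-3)>\lceil k/2\rceil-1\ge c-1$, because $\lceil k/2\rceil-1\le\frac{k-1}2$ and $4k-12>k-1$. This is a contradiction.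

There remains $w\ne r$ on $A$, with $1\le L\le a-2$ and $m\ge3$. Points on $A\cup r$ have depth at most $L-(g-2)\le a-g$. Write $A_x,B_x,C_x$ for the vertices of depth $x$ on the legs.

**Step 7: $w$ on $A$ and $g\ge7$.** *Counting by position suffices here.* Suppose first $a\ge g$. By (5), $b\le2$. If $b=1$, then $c=1$, $a\le g+1$, and all points are among $A_1,r,B_1,C_1$. These are pairwise at distance at most $2<g-4$, so there is at most one point. If $b=2$, then $a=g$, and all points lie on the path formed by $B_2,B_1,r,C_1$ and, if $c=2$, $C_2$. It has length at most $4$, and the points have pairwise distance at least $g-4\ge3$, so there are at most two points. Both contradict $m\ge3$.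

Suppose now $a\le g-1$. Then no points are on $A\cup r$, so all are on $B\setminus r$ and $C\setminus r$, and two are on the same leg. On $C$ this needs $c-1\ge g-4$, impossible since $c\le\lfloor g/2\rfloor<g-3$ (for $g=7$: $3<4$; for $g\ge8$: $g/2<g-3$). On $B$: if the one of smaller depth has depth $\beta$, then $b\ge\beta+g-4$ and $L+\beta\ge g-2$, so $a+b\ge(L+2)+(\beta+g-4)\ge2g-4>g+2$, contradicting (5).

**Step 8: $w$ on $A$ and $g=6$.** *Here $g-4=2$ is too weak, so we use both further neighbors of each dead vertex.* By (5), $k=5$. By (h3), $\Delta\le4$, and by (h2) all degrees are $3$ or $4$. So $d(w)=4$ and $m=3$. Let $\omega\le2$ (by the Claim) be the number of old and $\delta=3-\omega\ge1$ the number of dead vertices among $v_1,v_2,v_3$. Each dead $v$ is small, so it has degree $3$, and now we count *both* vertices of $N(v)\setminus\{w\}\subseteq V(T)$ as points. As $w$ is an end of $T$, $T$-paths between points avoid $w$. By girth $6$: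

* the two points of a dead vertex are at $T$-distance at least $4$;
* points of different dead vertices are distinct and at distance at least $2$;
* an old neighbor and a point of a dead vertex are distinct and at distance at least $3$;
* two old neighbors are at distance at least $4$;
* all points have distance at least $4$ from $w$, so points on $A\cup r$ have depth at most $L-4\le a-6$.

(The connecting paths off $T$ have lengths $2$, $4$, $3$, $2$, respectively, and the distinctness holds because a coincidence would create a $4$-cycle or a triangle.) By (5), $a+b\le8$, $b\le4$, $c\le3$.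

Suppose $a\ge6$, so $b\le2$. If $b=1$, then $c=1$ and $a\le7$, and all points are among $A_1,r,B_1,C_1$, where no two vertices are at distance at least $4$; but $\delta\ge1$ requires such a pair, a contradiction. If $b=2$, then $a=6$ and all points are among $B_2,B_1,r,C_1,C_2$ (the last only if $c=2$). The only possible pair at distance at least $4$ is $\{B_2,C_2\}$. Since points of different dead vertices are distinct, $\delta=1$ and $\omega=2$. The two old neighbors are at distance at least $4$, so they are also $B_2,C_2$, contradicting that old neighbors and points of dead vertices are distinct.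

Suppose $a\le5$. Then all points are on $B\setminus r$ and $C\setminus r$, with depths in $\{1,2,3,4\}$ on $B$ and in $\{1,2,3\}$ on $C$. The two points of a dead vertex cannot be on the same leg, as depths differ by at most $3$. So each dead vertex has one point on $B$ and one on $C$. On $C$, points of different dead vertices differ in depth by at least $2$, so $\delta\le2$.

If $\delta=2$, then $\omega=1$. The old neighbor $y$ is not on $C$, because there it would differ in depth by at least $3$ from a dead vertex's point. So $y$ is on $B$ and differs by at least $3$ from both dead vertices' points there. Then $y$ is at depth $1$ or $4$ and both these points are at the other of these depths, so they coincide, a contradiction.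

If $\delta=1$, then $\omega=2$. An old neighbor on $C$ would differ by at least $3$ from the dead vertex's point on $C$, impossible. So both old neighbors are on $B$, with depths differing by at least $4$, impossible.

So the rule can always be followed, and the spider is completed. This proves Lemma 8.

By Lemma 8, $G=L(H)$ contains an induced $N(i,j,t)$ in the last remaining case; in all other cases $G$ is not hamiltonian, or $s\ge k+4$ and Theorem B gives the net. This proves Theorem A, and with the known cases $k=3,4$ the conjecture holds for every $k\ge3$.
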